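# The sharp range of the weak Harnack inequality for quasisuperharmonic functions

## Two theorems on the size of quasisuperharmonic functions

Throughout, $1<p<\infty$, $X=(X,d,\mu)$ is a complete metric space with a doubling measure $\mu$, and $\Omega\subset X$ is a nonempty open set. We fix $\kappa>1$ such that $X$ supports a weak $(\kappa p,p)$-Poincaré inequality, with dilation constant $\lambda\ge1$. Then $X$ is $L$-quasiconvex for some $L\ge1$, and $L$ denotes this constant. For $Q\ge1$ let $\delta=\delta(Q,p)$ be the unique solution in $(0,p-1]$ of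
$$\delta^{p-1}(p-\delta)=\frac{(p-1)^{p-1}}{Q}. \tag{1}$$
We write $\langle f\rangle_E=\frac1{\mu(E)}\int_E f\,d\mu$ for mean values and $tB=B(x,tr)$ if $B=B(x,r)$. All balls are open, with fixed centre and radius.

**Theorem 1.** Let $Q>1$, $0<s<\kappa\delta$ and $\sigma>\min\{L+1,2\lambda\}$. There is a constant $C_s$ such that for every $Q$-quasisuperharmonic function $u\ge0$ in $\Omega$ and every ball $B$ with $\sigma B\subset\Omega$,
$$\langle u^s\rangle_{2B}^{1/s}\le C_s\operatorname*{ess\,inf}_{B}u. \tag{2}$$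

**Theorem 2.** Let $Q\ge1$ and $\sigma>\min\{L+1,2\lambda\}$. There is a constant $C$ such that for every $Q$-quasisuperharmonic function $u\ge 0$ in $\Omega$, every ball $B$ of radius $r$ with $\sigma B\subset\Omega$, and $m_B:=\operatorname{ess\,inf}_Bu$, the following hold for all $t>0$:
$$\frac{\mu(\{x\in2B:u>t\})}{\mu(2B)}\le C\Big(\frac{m_B}{t}\Big)^{\kappa\delta},\qquad \frac{\mu(\{x\in2B:r g_u>t\})}{\mu(2B)}\le C\Big(\frac{m_B}{t}\Big)^{q^*},\qquad q^*=\frac{\kappa\delta p}{p+(\kappa-1)\delta}. \tag{3}$$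
Both are optimal: in unweighted $\mathbf R^n$, $n>p$, $\kappa=n/(n-p)$, the function $|x|^{(p-n)/\delta}=|x|^{-n/(\kappa\delta)}$ is $Q$-quasisuperharmonic in the unit ball and lies near $0$ in no Lorentz space $L^{\kappa\delta,a}$ with $a<\infty$, in particular not in $L^{\kappa\delta}$; its gradient is comparable to $|x|^{-n/q^*}$, so the same holds for the gradient with $q^*$. In particular, in $\mathbf R^n$, $n>p$, inequality (2) holds for all $Q$-quasisuperharmonic functions if and only if $s<\kappa\delta(Q,p)$.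

The constants $C_s$ and $C$ do not depend on $u$ or $B$. In words: a nonnegative quasisuperharmonic function may have poles, but if it is small somewhere on $B$ (in the sense of the essential infimum), then it is small on average in $2B$. How large may the exponent of that average be? Theorem 1 says that every $s<\kappa\delta$ is allowed. Theorem 2 says that at $s=\kappa\delta$ the strong norm must be replaced by the weak one, and adds the matching bound for the gradient.

Theorem 1 settles affirmatively Conjecture 4.3 of "BMO, integrability, Harnack and Caccioppoli inequalities for quasiminimizers". That conjecture asserts, for $Q>1$ and $0<s<\kappa\delta(Q,p)$, that (2) holds for every $Q$-quasisuperharmonic $u\ge0$ in $\Omega$ and every ball $B$ with $6LB\subset\Omega$ or $c\lambda B\subset\Omega$, where $c$ is a fixed large numerical constant (such as $60$ or $150$). Since $6L>L+1$, and $c\lambda>2\lambda$ when $c>2$, we apply Theorem 1 once with $\sigma=6L$ and once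 with $\sigma=c\lambda$. Any $c>2$ will do.

For $p=2$ equation (1) reads $\delta^2-2\delta+1/Q=0$, so $\delta=1-\sqrt{1-1/Q}$. For $Q=\frac43$ we get $\delta=\frac12$. In $\mathbf R^3$ then $\kappa=3$ and $\kappa\delta=\frac32$, the extremal function is $|x|^{-2}$, and indeed $\int|x|^{-2s}\,dx$ converges near $0$ exactly for $s<\frac32$. Here $q^*=1$, and the gradient is of size $|x|^{-3}$, which is in weak $L^1$ and not in $L^1$.

## Definitions and textbook facts

**Poincaré inequality.** For $q\ge1$, $X$ supports a weak $(q,p)$-Poincaré inequality with dilation constant $\lambda\ge1$ if there is $C_P>0$ such that for all balls $B$, all integrable $u$ on $X$ and all ($p$-weak) upper gradients $g$ of $u$,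
$$\langle|u-\langle u\rangle_B|^q\rangle_B^{1/q}\le C_P\operatorname{diam}(B)\,\langle g^p\rangle_{\lambda B}^{1/p}. \tag{4}$$
A nonnegative Borel function $g$ is an upper gradient of $u$ if $|u(\gamma(0))-u(\gamma(\ell))|\le\int_\gamma g\,ds$ for all rectifiable curves $\gamma$ (parametrized by arc length on $[0,\ell]$); "$p$-weak" means that a family of curves of zero $p$-modulus may be discarded. In $\mathbf R^n$ the minimal $p$-weak upper gradient $g_u$ of a Sobolev function is $|\nabla u|$.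

**Quasiconvexity.** $X$ is $L$-quasiconvex if any $x,y$ can be joined by a curve of length at most $L\,d(x,y)$. Example: $\mathbf R^n$ has $L=1$; the unit circle with the chordal distance of the plane has $L=\pi/2$, attained at antipodal points (the ratio of arc $\theta\in(0,\pi]$ to chord $2\sin(\theta/2)$ is increasing).

**Function spaces.** $N^{1,p}(X)$ is the space of $L^p$ functions with a $p$-weak upper gradient in $L^p$; $N^{1,p}_0(\Omega)$ consists of those $f\in N^{1,p}(X)$ that vanish outside $\Omega$. Since $X$ is complete and doubling, it is proper: closed bounded sets are compact.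

**Quasisuperminimizers.** A function $u\in N^{1,p}_{\rm loc}(\Omega)$ is a $Q$-quasisuperminimizer in $\Omega$ if
$$\int_{\varphi\ne0}g_u^p\,d\mu\le Q\int_{\varphi\ne0}g_{u+\varphi}^p\,d\mu\qquad\text{for all nonnegative }\varphi\in N^{1,p}_0(\Omega). \tag{5}$$
Pushing the function up may lower its energy, but only by the factor $Q$.

**Quasisuperharmonic functions.** $u:\Omega\to(-\infty,\infty]$ is $Q$-quasisuperharmonic in $\Omega$ if $u(x)=\operatorname{ess\,lim\,inf}_{y\to x}u(y)$ for all $x\in\Omega$, $u$ is not identically $\infty$ in any component of $\Omega$, and $\min\{u,k\}$ is a $Q$-quasisuperminimizer for every $k\in\mathbf R$. For $Q=1$ these are the $p$-superharmonic functions. We put $g_u:=g_{\min\{u,k\}}$ on $\{u<k\}$, which is consistent in $k$.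

*Example.* Let $X=\mathbf R$, $\Omega=(-1,1)$ and $u(x)=1+x+\max\{x,0\}$, with slopes $1$ and $2$. Let $0\le\varphi\in N^{1,p}_0(\Omega)$ and let $(c,d)$ be a component of $\{\varphi\neq0\}$. With $w=u+\varphi$, Hölder's inequality gives $\int_c^d|w'|^p\ge(u(d)-u(c))^p(d-c)^{1-p}\ge d-c\ge2^{-p}\int_c^d|u'|^p$. So $u$ is a $2^p$-quasisuperminimizer. The same holds for $\min\{u,k\}$: if $u(x_k)=k$ with $c<x_k<d$, then $w=\min\{u,k\}+\varphi$ has $w(x_k)\ge k$, so $\int_c^{x_k}|w'|^p\ge(k-u(c))^p(x_k-c)^{1-p}\ge x_k-c\ge2^{-p}\int_c^{x_k}|u'|^p$, and $\min\{u,k\}$ has no energy on $(x_k,d)$; the remaining components are covered by the first computation or carry no energy. Hence $u$ is $2^p$-quasisuperharmonic. It is not superharmonic: on $(-\frac12,\frac12)$ the chord lies above the convex function $u$ and has strictly smaller energy.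

**Inputs on quasisuperharmonic functions.** The following are taken as known.

* (K1) Let $Q=1$. For every $0<s<\kappa(p-1)$, (2) holds for every $p$-superharmonic $u\ge0$ in $\Omega$ and every ball $B$ with $6LB\subset\Omega$.
* (K2) For fixed $X$, $Q$, $p$ there are some $q_0>0$ and a constant such that (2) holds with $s=q_0$ for all $Q$-quasisuperharmonic $u\ge0$ in $\Omega$ and all balls $B$ with $6LB\subset\Omega$.
* (K3) In unweighted $\mathbf R^n$, $n>p$, one has $\kappa=n/(n-p)$, and $|x|^{(p-n)/\delta(Q,p)}$ is $Q$-quasisuperharmonic in the unit ball; consequently (2) fails for $Q$-quasisuperharmonic functions whenever $s\ge\kappa\delta(Q,p)$.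

In the proof of Theorem 1, (K2) is the only input on weak Harnack inequalities. If its constant does not depend on $\Omega$, neither does $C_s$.

**Textbook facts.** For (F1) and (F2) see e.g. A. & J. Björn, *Nonlinear Potential Theory on Metric Spaces*, EMS 2011, Ch. 2.

* (F1) $g_u=g_v$ a.e. on $\{u=v\}$. For Lipschitz piecewise $C^1$ functions $F$, $g_{F(u)}=|F'(u)|g_u$ a.e., with $g_u=0$ a.e. on level sets.
* (F2) If $0\le\eta\le1$ is Lipschitz, then $(1-\eta)u+\eta v$ has the $p$-weak upper gradient $(1-\eta)g_u+\eta g_v+|v-u|g_\eta$. (Differentiate along $p$-almost every curve, where $u,v,\eta$ are absolutely continuous.)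
* (F3) *Iteration lemma.* Let $Z:[a_0,b_0]\to[0,\infty)$ be bounded with $Z(a)\le\vartheta Z(b)+K(b-a)^{-\gamma}$ for $a_0\le a<b\le b_0$, where $0\le\vartheta<1$, $\gamma>0$. Then $Z(a_0)\le C(\vartheta,\gamma)K(b_0-a_0)^{-\gamma}$. *Proof:* choose $\nu\in(0,1)$ with $\vartheta\nu^{-\gamma}<1$ and put $a_i=a_0+(1-\nu^i)(b_0-a_0)$. Iterating, $Z(a_0)\le\vartheta^iZ(a_i)+K\big((1-\nu)(b_0-a_0)\big)^{-\gamma}\sum_{l<i}(\vartheta\nu^{-\gamma})^l$; let $i\to\infty$.
* (F4) *Hole filling.* Let $f\ge0$ be integrable on $B(y,b_0)$, $I(E)=\int_Ef\,d\mu$, and suppose $I(B(y,a))\le M\,I(B(y,b)\setminus B(y,a))+K(b-a)^{-\gamma}$ for $a_0\le a<b\le b_0$. Then $I(B(y,a_0))\le C(M,\gamma)K(b_0-a_0)^{-\gamma}$. *Proof:* add $M\,I(B(y,a))$ to both sides, divide by $1+M$, and use (F3) with $\vartheta=M/(1+M)$.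
* (F5) *Fast convergence.* If $Y_i\ge0$ and $Y_{i+1}\le A c_1^{\,i}Y_i^{1+\gamma}$ with $c_1>1$, $A,\gamma>0$, and $Y_0\le A^{-1/\gamma}c_1^{-1/\gamma^2}$, then $Y_i\to0$. *Proof:* $Y_i\le c_1^{-i/\gamma}Y_0$ by induction, since then $Y_{i+1}\le AY_0^\gamma\,c_1^{-i/\gamma}Y_0\le c_1^{-(i+1)/\gamma}Y_0$.

We use (4) in the following form: for nonnegative, bounded, boundedly supported $w\in N^{1,p}(X)$ and $B$ of radius $r$, the triangle inequality in $L^{\kappa p}$ and $\langle w\rangle_B\le\langle w^p\rangle_B^{1/p}$ give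
$$\langle w^{\kappa p}\rangle_B^{1/(\kappa p)}\le\langle w^p\rangle_B^{1/p}+2C_P\,r\,\langle g_w^p\rangle_{\lambda B}^{1/p}. \tag{6}$$
Below, $C$ denotes constants that are independent of $u$ and of the ball, and that may change from line to line.

## Where the exponent $\delta$ comes from: energy by levels

We compute first with the extremal function. In $\mathbf R^n$, $n>p$, let $u=|x|^{-\gamma}$ with $\gamma=(n-p)/\delta$. The exponent in the radial integral satisfies $n-p-\gamma p=-\gamma(p-\delta)$, so with $\omega$ the surface measure of the unit sphere,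
$$\int_{\{1<u<t\}}|\nabla u|^p\,dx=\omega\gamma^p\int_{t^{-1/\gamma}}^1r^{n-p-\gamma p-1}\,dr=\frac{\omega\gamma^{p-1}}{p-\delta}\,\big(t^{p-\delta}-1\big).$$
The energy below level $t$ grows like $t^{p-\delta}$. Conversely, such growth is all one needs: ignoring normalizations, if $\psi(t)=\int_{u<t}g_u^p\le Ct^{p-\delta}$, then the Sobolev inequality for $\min\{u,t\}$ gives $t\,\mu(u\ge t)^{1/(\kappa p)}\le C\psi(t)^{1/p}\le Ct^{1-\delta/p}$, that is, $\mu(u\ge t)\le Ct^{-\kappa\delta}$. So the task is to show that *the energy below level $t$ cannot grow faster than $t^{p-\delta}$*.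

Which competitors see this? Given $t>0$ and $\beta\in[0,1)$, raise the part of $u$ below level $t$:
$$F_t(s)=t^{1-\beta}s^\beta\ \ (0<s<t),\qquad F_t(s)=s\ \ (s\ge t).$$
Then $F_t(s)>s$ for $0<s<t$. Pretend that $\varphi=F_t(u)-u$ is allowed in (5), and that $\psi(t)=t^a$ exactly, so that $\int f(u)g_u^p\,d\mu=\int_0^\infty f(s)\,as^{a-1}\,ds$. With $b=p(1-\beta)$, for $a>b$,
$$t^a=\psi(t)\le Q\beta^pt^b\int_{\{u<t\}}u^{-b}g_u^p\,d\mu=Q\beta^pt^b\int_0^tas^{a-b-1}\,ds=\frac{Q\beta^pa}{a-b}\,t^a,$$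
so $a(1-Q\beta^p)\le b$. If $Q\beta^p<1$, this is the restriction $a\le h(\beta):=p(1-\beta)/(1-Q\beta^p)$. (For $a\le b$ the integral diverges, and nothing is learnt; but then $a\le b\le h(\beta)$ anyway.)

The best $\beta$ minimizes $h$. The sign of $h'(\beta)$ is that of $-(1-Q\beta^p)+Qp\beta^{p-1}(1-\beta)=Q\beta^{p-1}(p-(p-1)\beta)-1$. The function $\beta^{p-1}(p-(p-1)\beta)$ has derivative $p(p-1)\beta^{p-2}(1-\beta)>0$ on $(0,1)$, so for $Q>1$ the minimum is where $Q\beta^{p-1}(p-(p-1)\beta)=1$. With $\beta=\delta/(p-1)$ this is exactly (1), and the minimal value is $h(\beta)=1/(Q\beta^{p-1})=p-(p-1)\beta=p-\delta$. So both $\beta$ and $\delta$ are forced by this family of competitors.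

For later use, let $Q>1$, hence $\delta<p-1$, and fix from now on
$$\beta=\frac{\delta}{p-1}\in(0,1),\qquad b=p(1-\beta)=\frac{p(p-1-\delta)}{p-1}>0.$$
By (1), $Q\beta^p=\frac{\delta}{p-1}\cdot\frac{Q\delta^{p-1}}{(p-1)^{p-1}}=\frac{\delta}{(p-1)(p-\delta)}$, and since $(p-1)(p-\delta)-\delta=p(p-1-\delta)$,
$$1-Q\beta^p=\frac{p(p-1-\delta)}{(p-1)(p-\delta)}=\frac b{p-\delta}\in(0,1),\qquad b<p-\delta. \tag{7}$$
In the example $p=2$, $Q=\frac43$: $\delta=\beta=\frac12$, $b=1$, $1-Q\beta^2=\frac23=b/(p-\delta)$.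

## Three tests that do not reach $\delta$

To prove (2) up to $\kappa\delta$ one wants a Caccioppoli inequality for powers: with $v=u+\varepsilon$, bound $\int_{B_\rho}v^{\alpha-p}g_v^p$ by $C(R-\rho)^{-p}\int_{B_R}v^\alpha$ for all $\alpha<\delta$. The Poincaré inequality for $v^{\alpha/p}$ then multiplies integrability exponents by $\kappa$.

*Infinitesimal tests.* For $Q=1$ in $\mathbf R^n$, test with $\epsilon\varphi$ and let $\epsilon\to0$ to get $\int|\nabla u|^{p-2}\nabla u\cdot\nabla\varphi\ge0$. Take $\varphi=\eta^pv^{\alpha-p+1}$ with $\alpha<p-1$ and a cutoff $\eta$ (with $u$ first truncated from above, so that all integrals are finite):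
$$(p-1-\alpha)\int\eta^pv^{\alpha-p}|\nabla u|^p\le p\int\eta^{p-1}v^{\alpha-p+1}|\nabla u|^{p-1}|\nabla\eta|,$$
and Young's inequality gives the Caccioppoli inequality for every $\alpha<p-1=\delta(1,p)$. For $Q>1$ this is void: $|g_{u+\epsilon\varphi}-g_u|\le\epsilon g_\varphi$, so as $\epsilon\to0$ inequality (5) becomes $\int g_u^p\le Q\int g_u^p$, which is true of every function. Only perturbations of definite size carry information.

*Flattening to a constant.* Take $\varphi=\eta(t-v)_+$. Filling the hole in the standard way gives $\int_{B_\rho\cap\{v<t\}}g_v^p\le C(R-\rho)^{-p}\int_{B_R}(t-v)_+^p$. Multiply by $t^{-\tau-1}$, $\tau=p-\alpha$, and integrate over $t>0$. The left side becomes $\frac1\tau\int_{B_\rho}v^{\alpha-p}g_v^p$, but on the right $\int_v^\infty t^{-\tau-1}(t-v)^p\,dt$ is finite only for $\tau>p$. So one gets $\alpha<0$ and nothing more. This is the case $\beta=0$, where $h(0)=p$.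

*The right power at one level.* With $\varphi=\eta(F_t(v)-v)$ and the optimal $\beta$, (5) leads (up to a factor $1+\theta$ and a cutoff term) to
$$\int_{\{\eta>0\}\cap\{v<t\}}g_v^p\le Q\int_{\{\eta>0\}\cap\{v<t\}}\big[(1-\eta)+\eta\beta^p(t/v)^b\big]g_v^p+\cdots$$
Where $\eta=1$ we would like to move the right side to the left, but the resulting coefficient $1-Q\beta^p(t/v)^b$ is negative wherever $v<(Q\beta^p)^{1/b}t$. At one fixed level there is nothing to absorb.

The computation by levels shows the remedy. Averaged over $t>v$ against $t^{-\tau-1}\,dt$, the factor $(t/v)^b$ has mean $\tau/(\tau-b)$, and $Q\beta^p\tau/(\tau-b)<1$ precisely when $\tau>p-\delta$, i.e. $\alpha<\delta$. So we integrate over *all* levels first and iterate in the radius only afterwards.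

## The Caccioppoli inequality for every $\alpha<\delta$

**Lemma 1.** Let $Q>1$ and $0<\alpha<\delta$. Let $u\ge0$ be $Q$-quasisuperharmonic in $\Omega$, $\varepsilon>0$, $v=u+\varepsilon$, $\overline{B(x,R)}\subset\Omega$ and $0<\rho<R$. Then for all $j>\varepsilon$,
$$\int_{B(x,\rho)\cap\{v<j\}}v^{\alpha-p}g_v^p\,d\mu\le\frac{C}{(R-\rho)^p}\int_{B(x,R)}v^\alpha\,d\mu,\qquad C=C(p,Q,\alpha).$$

*Proof.* **Step 1: set-up.** This step makes every quantity finite. Let $k=2j$ and $v_k=\min\{v,k\}=\min\{u,k-\varepsilon\}+\varepsilon$, a $Q$-quasisuperminimizer with $v_k\ge\varepsilon$. Put $G=g_{v_k}$; then $G=0$ a.e. on $\{v\ge k\}$. Put $\tau=p-\alpha>p-\delta>b$, $\omega=(v^{-\tau}-k^{-\tau})_+$ and $I(E)=\int_EG^p\omega\,d\mu$. As $\overline{B(x,R)}$ is compact in $\Omega$, $I(B(x,R))\le\varepsilon^{-\tau}\int_{B(x,R)}G^p<\infty$. We may assume that $\int_{B(x,R)}v^\alpha<\infty$.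

**Step 2: the test at level $t$.** This step extracts the information of (5) at one level. Let $\rho\le\rho_1<\rho_2\le R$, $\eta(y)=\min\{1,(\rho_2-d(x,y))_+/(\rho_2-\rho_1)\}$ and $S=\{\eta>0\}=B(x,\rho_2)$. For $0<t\le k$ the function $F_t$ is Lipschitz on $[\varepsilon,\infty)$, so $\varphi_t=\eta(F_t(v_k)-v_k)\ge0$ belongs to $N^{1,p}_0(\Omega)$. Moreover $\{\varphi_t\ne0\}=S\cap\{v<t\}$. Since $v_k+\varphi_t=(1-\eta)v_k+\eta F_t(v_k)$, (F1) and (F2) give on $\{v<t\}$
$$g_{v_k+\varphi_t}\le\big[(1-\eta)+\eta\beta(t/v)^{1-\beta}\big]G+t^{1-\beta}v^\beta g_\eta .$$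
For $\theta>0$ use $(a+c)^p\le(1+\theta)a^p+C_\theta c^p$, and then convexity of $a\mapsto a^p$ on the bracket. Then (5) yields
$$\int_{S\cap\{v<t\}}G^p\le Q(1+\theta)\int_{S\cap\{v<t\}}\big[(1-\eta)+\eta\beta^p(t/v)^b\big]G^p+C_\theta Q\int_{S\cap\{v<t\}}t^bv^{\beta p}g_\eta^p. \tag{8}$$

**Step 3: integration over all levels.** This step makes the coefficient absorbable. Multiply (8) by $t^{-\tau-1}$, integrate over $t\in(0,k)$ and use Tonelli's theorem. For $v<k$,
$$\int_v^kt^{-\tau-1}\,dt=\frac\omega\tau,\qquad v^{-b}\int_v^kt^{b-\tau-1}\,dt=\frac{v^{-\tau}-v^{-b}k^{b-\tau}}{\tau-b}\le\frac{\omega}{\tau-b},$$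
where we used $v^{-b}\ge k^{-b}$, and
$$v^{\beta p}\int_v^kt^{b-\tau-1}\,dt\le\frac{v^{\beta p+b-\tau}}{\tau-b}=\frac{v^\alpha}{\tau-b},$$
because $\beta p+b=p$. After multiplication by $\tau$,
$$I(S)\le Q(1+\theta)\int_S(1-\eta)G^p\omega+q_1\int_S\eta G^p\omega+C\int_Sg_\eta^pv^\alpha,\qquad q_1=\frac{Q(1+\theta)\beta^p\tau}{\tau-b}.$$
By (7), $Q\beta^p\tau<\tau-b$ is equivalent to $\tau(1-Q\beta^p)>b$, i.e. to $\tau>p-\delta$, which holds. So we may fix $\theta>0$, depending on $p,Q,\alpha$ only, with $q_1<1$.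

**Step 4: hole filling.** This step removes the annulus, where the coefficient exceeds $1$. Bound $\int_S\eta G^p\omega$ by $I(S)<\infty$ and subtract. As $1-\eta=0$ on $B(x,\rho_1)$ and $g_\eta\le(\rho_2-\rho_1)^{-1}$,
$$(1-q_1)I(B(x,\rho_1))\le(1-q_1)I(S)\le Q(1+\theta)\,I\big(B(x,\rho_2)\setminus B(x,\rho_1)\big)+\frac{C}{(\rho_2-\rho_1)^p}\int_{B(x,R)}v^\alpha.$$
Divide by $1-q_1$ and apply (F4) on $[\rho,R]$ with $M=Q(1+\theta)/(1-q_1)$, $\gamma=p$: $I(B(x,\rho))\le C(R-\rho)^{-p}\int_{B(x,R)}v^\alpha$. On $\{v<j\}=\{v<k/2\}$ we have $k^{-\tau}\le2^{-\tau}v^{-\tau}$, so $\omega\ge(1-2^{-\tau})v^{\alpha-p}$, and $G=g_v$ there. $\square$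

## From the Caccioppoli inequality to small balls

**Lemma 2.** If $Q>1$, $0<\alpha<\delta$, $u\ge0$ is $Q$-quasisuperharmonic in $\Omega$ and $\overline{B(x,2\lambda\rho)}\subset\Omega$, then
$$\langle u^{\kappa\alpha}\rangle_{B(x,\rho)}^{1/(\kappa\alpha)}\le C\langle u^\alpha\rangle_{B(x,2\lambda\rho)}^{1/\alpha}.$$

*Proof.* This turns the energy bound into a gain of the factor $\kappa$. Let $v=u+\varepsilon$, $j>\varepsilon$ and $w=\min\{v,j\}^{\alpha/p}$. As $v\ge\varepsilon$, (F1) gives $g_w^p=(\alpha/p)^pv^{\alpha-p}g_v^p$ a.e. on $\{v<j\}$ and $g_w=0$ a.e. elsewhere. Multiply $w$ by a Lipschitz cutoff that is $1$ on $B(x,\lambda\rho)$ and supported in $\overline{B(x,\frac32\lambda\rho)}$; this gives a function in $N^{1,p}(X)$ with unchanged values and minimal gradient in $B(x,\lambda\rho)$. By (6), Lemma 1 with radii $\lambda\rho<2\lambda\rho$, and doubling,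
$$\langle w^{\kappa p}\rangle_{B(x,\rho)}^{1/(\kappa p)}\le\langle w^p\rangle_{B(x,\rho)}^{1/p}+C\rho\,\langle g_w^p\rangle_{B(x,\lambda\rho)}^{1/p}\le C\langle v^\alpha\rangle_{B(x,2\lambda\rho)}^{1/p}.$$
(Lemma 1 for radius $R=2\lambda\rho$ requires only $\overline{B(x,2\lambda\rho)}\subset\Omega$.) Raise to the power $p/\alpha$ and let $j\to\infty$ by monotone convergence. If $\int_{B(x,2\lambda\rho)}u^\alpha=\infty$ the claim is trivial; otherwise let $\varepsilon\to0$, using dominated convergence on the right. $\square$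

Now fix $0<s<\kappa\delta$, and let $q_0$ be the exponent in (K2). Choose an integer $\ell\ge1$ with $\alpha_0:=s\kappa^{-\ell}\le q_0$. By Jensen's inequality (2) also holds with exponent $\alpha_0$ for the balls in (K2). The exponents $\alpha_0\kappa^i$, $0\le i\le\ell-1$, are at most $s/\kappa<\delta$, so Lemma 2 applies to each of them. Suppose $B(x,6L\rho_1)\subset\Omega$ and put $\rho=2\rho_1(2\lambda)^{-\ell}$. All closed balls used below lie in $\overline{B(x,2\rho_1)}\subset B(x,6L\rho_1)\subset\Omega$. Applying Lemma 2 $\ell$ times, from the ball of radius $2\rho_1=(2\lambda)^\ell\rho$ down to that of radius $\rho$, and then (K2),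
$$\langle u^s\rangle_{B(x,\rho)}^{1/s}\le C\langle u^{\alpha_0}\rangle_{B(x,2\rho_1)}^{1/\alpha_0}\le C\operatorname*{ess\,inf}_{B(x,\rho_1)}u. \tag{9}$$
The last exponent to which Lemma 2 is applied is $s/\kappa$, and this is where $s<\kappa\delta$ is used.

## Chains of balls, and the end of the proof of Theorem 1

Estimate (9) lives on a ball much smaller than the $6L$-ball that must fit in $\Omega$. We compare infima on small balls along chains. Let $B=B(x_0,r)$, $\sigma B\subset\Omega$, $a=\min\{L+1,2\lambda\}<\sigma$, $a'=(a+\sigma)/2$ and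
$$\rho_1=\min\Big\{\frac{\sigma-a'}{6L},1\Big\}\,r.$$
If $y\in B(x_0,a'r)$, then $B(y,6L\rho_1)\subset\sigma B\subset\Omega$. Note that $a'>a\ge2$.

**Lemma 3.** Any $x,z\in2B$ can be joined by a chain $x=y_0,\dots,y_n=z$ in $B(x_0,a'r)$ with $d(y_i,y_{i+1})\le\rho_1$ and $n\le N$, where $N$ is independent of $u,B,x,z$.

*Proof, case $a=L+1$.* Join $x$ to $x_0$ by a curve of length at most $L\,d(x,x_0)$. If $y$ divides it into pieces of lengths $l_1$ (from $x$) and $l_2$, then $d(y,x_0)\le l_2$ and $d(y,x_0)\le d(x,x_0)+l_1$. Adding, $2d(y,x_0)\le(1+L)d(x,x_0)<2(L+1)r$, so the curve stays in $B(x_0,(L+1)r)$. Choose at most $2Lr/\rho_1+2$ points along it with spacing at most $\rho_1$. Do the same for $z$, and link the two chains at $x_0$.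

*Case $a=2\lambda$.* Here the Poincaré inequality itself provides the connection. Let $D'=B(x_0,a'r)$, $\rho'=\rho_1/3$ and $x\in2B$. Let $A$ be the set of $y\in D'$ that can be reached from $x$ by a finite chain in $D'$ with steps $<\rho'$. If $y\in A$, $y'\in D'$ and $d(y,y')<\rho'$, then $y'\in A$. Let
$$\eta(y)=\min\Big\{1,\frac{(a'r-d(y,x_0))_+}{(a'-2\lambda)r}\Big\},\qquad f=\eta\ \text{on }A,\quad f=0\ \text{on }X\setminus A.$$
If $d(y,y')<\rho'$, then $|f(y)-f(y')|\le|\eta(y)-\eta(y')|$. Indeed, for $y,y'\in D'$ either both or neither lie in $A$; and if, say, $y'\notin D'$, then $f(y')=\eta(y')=0$ and $0\le f(y)\le\eta(y)$. So $f$ is locally Lipschitz, bounded and boundedly supported, and its pointwise Lipschitz constant, which is an upper gradient of $f$, is at most that of $\eta$. As $\eta=1$ on the open ball $B(x_0,2\lambda r)$, it is $0$ there. The Poincaré inequality on $2B$, whose dilated ball is $B(x_0,2\lambda r)$, shows that $f$ is a.e. constant in $2B$,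 where $f=\mathbf 1_A$. Since $A\supset B(x,\rho')\cap2B$ has positive measure in $2B$, $\mu(2B\setminus A)=0$. But $2B\setminus A$ is open: if $y\in2B\setminus A$, no point of $B(y,\rho')\cap2B$ can lie in $A$. An open set of measure zero is empty, so $2B\subset A$.

To bound the length, take a maximal $\rho'$-separated set $Y\subset D'$; by doubling $\#Y\le N_0$, since $a'r/\rho'$ is a fixed number. Replace each point $x_i$ of a chain from $x$ to $z$ by some $y_i\in Y$ with $d(x_i,y_i)<\rho'$. Then $d(y_i,y_{i+1})<3\rho'=\rho_1$. Delete loops, so that no point of $Y$ is repeated, and add the endpoints $x,z$. $\square$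

**Comparison of infima.** Let $x\in 2B$, $z\in B$, and take a chain as in Lemma 3. For consecutive points $B(y_i,\rho_1)\subset B(y_{i+1},2\rho_1)$, so by doubling and (K2),
$$\operatorname*{ess\,inf}_{B(y_i,\rho_1)}u\le\langle u^{q_0}\rangle_{B(y_i,\rho_1)}^{1/q_0}\le C\langle u^{q_0}\rangle_{B(y_{i+1},2\rho_1)}^{1/q_0}\le C\operatorname*{ess\,inf}_{B(y_{i+1},\rho_1)}u .$$
Iterating at most $N$ times, $\operatorname{ess\,inf}_{B(x,\rho_1)}u\le C\operatorname{ess\,inf}_{B(z,\rho_1)}u$. Cover $B$ by finitely many balls $B(z_i,\rho_1)$ with $z_i\in B$; then $\operatorname{ess\,inf}_Bu\ge\min_i\operatorname{ess\,inf}_{B(z_i,\rho_1)}u$, and hence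
$$\operatorname*{ess\,inf}_{B(x,\rho_1)}u\le C\operatorname*{ess\,inf}_Bu\qquad\text{for all }x\in2B. \tag{10}$$
This uses only (K2), and is valid for all $Q\ge1$.

**Proof of Theorem 1.** Let $\rho=2(2\lambda)^{-\ell}\rho_1\le\rho_1\le r$. By (9) and (10), $\langle u^s\rangle_{B(x,\rho)}\le C(\operatorname{ess\,inf}_Bu)^s$ for all $x\in2B$. By doubling, cover $2B$ by a bounded number of balls $B(x_i,\rho)\subset3B$ with $x_i\in2B$, and sum:
$$\int_{2B}u^s\,d\mu\le C\mu(3B)\big(\operatorname*{ess\,inf}_Bu\big)^s\le C\mu(2B)\big(\operatorname*{ess\,inf}_Bu\big)^s .\qquad\square$$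

## Why the endpoint needs a function that vanishes on the boundary

Put $\alpha=\delta$ in Lemma 1. Then $\tau=p-\delta$, and by (7) $Q\beta^p\tau=\tau-b$ exactly, so $q_1=1+\theta>1$. The factor $1+\theta$ is the price of the cutoff $\eta$, and $\theta=0$ is impossible since $(a+c)^p\le a^p+Cc^p$ fails for large $a/c$. So we must work without a cutoff: we modify $u$ outside a ball to a function $\hat u$ that vanishes on $X\setminus U$ for a larger ball $U$. Then $F(\hat u)-\hat u$ with $F(0)=0$ is itself admissible. The modification must keep the constant $Q$ exactly, and must create no more energy at low levels than the scale $m^p\rho^{-p}\mu(B')$ allows. An obstacle problem does both.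

**Proposition 4.** Let $Q\ge1$, let $u\ge0$ be $Q$-quasisuperharmonic in $\Omega$, let $B'=B(x,\rho)$ with $B(x,12L\rho)\subset\Omega$, and let $m=\operatorname{ess\,inf}_{2B'}u$. Then for all $t>0$,
$$\mu(B'\cap\{u\ge t\})\le C\Big(\frac mt\Big)^{\kappa\delta}\mu(B'),\qquad\mu(B'\cap\{\rho g_u>t\})\le C\Big(\frac mt\Big)^{q^*}\mu(B').$$

*Proposition 4 implies (3).* Let $B$ be as in Theorem 2, $\rho_1$ as in the previous section, and $\rho=\rho_1/2$. For $x\in2B$ we have $B(x,12L\rho)=B(x,6L\rho_1)\subset\Omega$, and by (10) $\operatorname{ess\,inf}_{B(x,2\rho)}u\le Cm_B$. Cover $2B$ by boundedly many balls $B(x_i,\rho)$, $x_i\in2B$, apply Proposition 4 on each and sum; $\rho/r$ is a fixed number, so replacing $\rho g_u$ by $rg_u$ only changes $C$.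

The next five sections prove Proposition 4. Apply Theorem 1 with $\sigma=6L$ (if $Q>1$) or (K1) (if $Q=1$, where $\delta=p-1$) with the exponent $\delta<\kappa\delta$ and the ball $2B'$:
$$\langle u^\delta\rangle_{4B'}\le Cm^\delta. \tag{11}$$
If $m=\infty$, there is nothing to prove. If $m=0$, then $u=0$ a.e. in $4B'$ by (11), so $g_u=0$ a.e. there and the claims hold. *From now on $0<m<\infty$.* Then $u<\infty$ a.e. in $4B'$. (So the values of $g_u$ on $\{u=\infty\}$, where it was not defined, never matter.)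

Let $U=2B'$, so $\overline U$ is compact in $\Omega$. Let $k>0$ and $u_k=\min\{u,k\}$, a $Q$-quasisuperminimizer in $\Omega$. Let $\tilde u\in N^{1,p}(X)$, $\tilde u\ge0$, be $u_k$ times a Lipschitz cutoff with values in $[0,1]$ that is $1$ on $U$ and has compact support in $\Omega$. *Constants $C$ below do not depend on $k$.*

## Localization by an obstacle problem

**Step 1: construction of $\hat u$.** We want $\hat u=u_k$ on $B'$ and $\hat u=0$ off $U$. Let $\overline{B'}:=\{y:d(x,y)\le\rho\}$ and $W=U\setminus\overline{B'}$, an open set. Let $\eta_0$ be a Lipschitz cutoff, $0\le\eta_0\le1$, $\eta_0=1$ on $\frac98B'$ and $\eta_0=0$ off $\frac32B'$. Minimize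
$$\int_Wg_v^p\,d\mu\quad\text{among all }v\text{ with }v-u_k\eta_0\in N^{1,p}_0(W),\quad v\le u_k\text{ a.e. in }W.$$
With $-v$ in place of $v$ this is an obstacle problem on the bounded open set $W$, whose complement has positive capacity since it contains $B'$; the class contains $u_k\eta_0$. A solution exists (Kinnunen–Martio, Illinois J. Math. 46 (2002); A. & J. Björn's book, Theorem 7.2). Call it $\hat u$, and set it equal to $u_k\eta_0$ on $X\setminus W$; if $W=\emptyset$, simply $\hat u=u_k\eta_0$. Replacing $\hat u$ by $\hat u_+$ keeps it admissible and does not increase the energy, so we may assume $\hat u\ge0$. Up to sets of measure zero,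
$$\hat u\in N^{1,p}_0(U),\qquad0\le\hat u\le u_k\le k\ \text{in }U,\qquad\hat u=u_k\ \text{on }\overline{B'}. \tag{12}$$

**Step 2: $\hat u$ is a $Q$-quasisuperminimizer in $U$, with the same $Q$.** Let $0\le\varphi\in N^{1,p}_0(U)$, $w=\hat u+\varphi$, $S=\{\varphi>0\}$ and $v=\min\{w,u_k\}$ in $U$. Then $v-\hat u=\min\{\varphi,\tilde u-\hat u\}$, and the right-hand side is in $N^{1,p}(X)$ and vanishes off $W$: on $\overline{B'}$ because $\tilde u=\hat u$, and off $U$ because $\varphi=0\le\tilde u$ and $\hat u=0$. Hence $v$, extended by $\hat u$ outside $U$, is admissible. Since $v=\hat u$ a.e. outside $S\cap\{\hat u<u_k\}$, minimality and (F1) give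
$$\int_{S\cap\{\hat u<u_k\}}g_{\hat u}^p\le\int_{S\cap\{\hat u<u_k\}}g_v^p .$$
Next, $(w-u_k)_+=(\varphi-(\tilde u-\hat u))_+$ (read as $0$ off $U$) belongs to $N^{1,p}_0(U)\subset N^{1,p}_0(\Omega)$, and $u_k+(w-u_k)_+=w$ on $\{w>u_k\}$. So (5) for $u_k$ gives $\int_{\{w>u_k\}}g_{u_k}^p\le Q\int_{\{w>u_k\}}g_w^p$. Up to null sets $\{w>u_k\}\subset S$, since $\hat u\le u_k$; also $S\cap\{\hat u=u_k\}\subset\{w>u_k\}$ and $S\cap\{w\le u_k\}\subset\{\hat u<u_k\}$. On $\{w\le u_k\}$ we have $v=w$, and on $\{w>u_k\}$ we have $v=u_k$. Hence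
$$\int_Sg_{\hat u}^p\le\int_{S\cap\{\hat u<u_k\}}g_v^p+\int_{S\cap\{\hat u=u_k\}}g_{u_k}^p=\int_{S\cap\{w\le u_k\}}g_w^p+\int_{\{w>u_k\}}g_{u_k}^p\le Q\int_Sg_w^p .$$

**Step 3: $\hat u$ is a subminimizer off $\overline{B'}$.** This will bound $\hat u$ from above in the collar. The claim is that
$$\int_{\varphi>0}g_{\hat u}^p\,d\mu\le\int_{\varphi>0}g_{\hat u-\varphi}^p\,d\mu\qquad\text{for all }0\le\varphi\in N^{1,p}_0(X\setminus\overline{B'}). \tag{13}$$
Put $v=(\hat u-\varphi)_+$. Then $\hat u-v=\min\{\varphi,\hat u\}$ vanishes off $W$ and $v\le\hat u\le u_k$, so $v$ is admissible. Moreover $\{v\ne\hat u\}=\{\varphi>0,\hat u>0\}$ and $g_v\le g_{\hat u-\varphi}$, so minimality gives (13) with both integrals over $\{\varphi>0,\hat u>0\}$. Since $g_{\hat u}=0$ a.e. on $\{\hat u=0\}$, (13) follows. (If $W=\emptyset$, then $U=\overline{B'}$, $\hat u=u_k$ in $U$ and $\hat u=0$ off $\overline{B'}$, and Steps 2 and 3 are immediate.)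

## The modified function is at most $C_0m$ in the collar

**Step 4: Caccioppoli inequality for the subminimizer.** If $B(y,r_2)\subset X\setminus\overline{B'}$, $0<r_1<r_2$ and $h\ge0$, then
$$\int_{B(y,r_1)}g_{(\hat u-h)_+}^p\,d\mu\le\frac{C}{(r_2-r_1)^p}\int_{B(y,r_2)}(\hat u-h)_+^p\,d\mu. \tag{14}$$
For $r_1\le a<a_1\le r_2$ let $\eta(z)=\min\{1,(a_1-d(y,z))_+/(a_1-a)\}$ and test (13) with $\varphi=\eta(\hat u-h)_+$. Since $\hat u-\varphi=(1-\eta)\hat u+\eta\min\{\hat u,h\}$, on $\{\hat u>h\}$ we have $g_{\hat u-\varphi}\le(1-\eta)g_{\hat u}+(\hat u-h)g_\eta$. With $I(E)=\int_{E\cap\{\hat u>h\}}g_{\hat u}^p$,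
$$I(B(y,a))\le2^pI\big(B(y,a_1)\setminus B(y,a)\big)+\frac{2^p}{(a_1-a)^p}\int_{B(y,r_2)}(\hat u-h)_+^p,$$
and (F4) gives (14).

**Step 5: local boundedness in terms of the $L^p$ mean.** If $B_R=B(y,R)\subset X\setminus\overline{B'}$, then
$$\operatorname*{ess\,sup}_{B(y,R/2)}\hat u\le C\langle\hat u^p\rangle_{B_R}^{1/p}. \tag{15}$$
This is De Giorgi's iteration over shrinking balls and rising levels. Let $r_i=\frac R2(1+2^{-i})$, $r_i'=\frac12(r_i+r_{i+1})$, $h_i=H(1-2^{-i})$ with $H>0$, and $Y_i=\mu(B_R)^{-1}\int_{B(y,r_i)}(\hat u-h_i)_+^p$. Let $w_i=\eta_i(\hat u-h_{i+1})_+$ with a Lipschitz cutoff $\eta_i$, $\eta_i=1$ on $B(y,r_{i+1})$, $\eta_i=0$ off $B(y,r_i')$, $g_{\eta_i}\le C2^i/R$. By (14) with radii $r_i'<r_i$ and $h=h_{i+1}\ge h_i$, $\int_Xg_{w_i}^p\le C2^{ip}R^{-p}\mu(B_R)Y_i$. Also $\langle w_i^p\rangle_{B_R}\le Y_i$. So (6) on $B_R$ gives $\langle w_i^{\kappa p}\rangle_{B_R}^{1/\kappa}\le C2^{ip}Y_i$. On $\{w_i>0\}\subset B(y,r_i)\cap\{\hat u>h_{i+1}\}$ we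 have $\hat u-h_i>H2^{-i-1}$, so $\mu(\{w_i>0\})\le(2^{i+1}/H)^p\mu(B_R)Y_i$. By Hölder's inequality, with $\gamma=1-1/\kappa$,
$$Y_{i+1}\le\langle w_i^p\rangle_{B_R}\le\langle w_i^{\kappa p}\rangle_{B_R}^{1/\kappa}\Big(\frac{\mu(\{w_i>0\})}{\mu(B_R)}\Big)^{\gamma}\le C\,c_1^{\,i}\,H^{-p\gamma}\,Y_i^{1+\gamma}$$
with some $c_1>1$. By (F5), $Y_i\to0$ as soon as $Y_0\le c_0H^p$, with $c_0>0$ small and independent of $H$. If $Y_0=0$, (15) is trivial; otherwise choose $H^p=Y_0/c_0$. Then $\int_{B(y,R/2)}(\hat u-H)_+^p=0$, i.e. $\hat u\le H=c_0^{-1/p}\langle\hat u^p\rangle_{B_R}^{1/p}$ a.e. in $B(y,R/2)$.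

**Step 6: the $L^\delta$ mean suffices.** For $B_R$ as in Step 5,
$$\operatorname*{ess\,sup}_{B(y,R/2)}\hat u\le C\langle\hat u^\delta\rangle_{B_R}^{1/\delta}. \tag{16}$$
Let $M(a)=\operatorname{ess\,sup}_{B(y,a)}\hat u\le k$. For $R/2\le a<a_1\le R$ and $z\in B(y,a)$ we have $B(z,a_1-a)\subset B(y,a_1)$. Apply (15) to $B(z,a_1-a)$ and use $\hat u^p\le M(a_1)^{p-\delta}\hat u^\delta$ there. With a doubling exponent $D$, $\mu(B_R)/\mu(B(z,a_1-a))\le C(R/(a_1-a))^D$. Countably many balls $B(z,(a_1-a)/2)$ cover $B(y,a)$, so by Young's inequality (recall $\delta<p$)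
$$M(a)\le C\Big(\frac R{a_1-a}\Big)^{D/p}M(a_1)^{1-\delta/p}\langle\hat u^\delta\rangle_{B_R}^{1/p}\le\tfrac12M(a_1)+C\Big(\frac R{a_1-a}\Big)^{D/\delta}\langle\hat u^\delta\rangle_{B_R}^{1/\delta},$$
and (F3) on $[R/2,R]$ gives (16).

**Step 7: the bound in the collar.** There is $C_0\ge1$, independent of $k$, with
$$\hat u\le C_0m\quad\text{a.e. on }X\setminus\tfrac32B'. \tag{17}$$
Let $d(y,x)\ge\frac32\rho$ and $R=\rho/4$; then $B(y,R)\cap\overline{B'}=\emptyset$. If $d(y,x)\ge\frac94\rho$, then $B(y,R)$ does not meet $U$ and $\hat u=0$ there. Otherwise $B(y,R)\subset4B'$, and since $\hat u\le u$ in $U$ and $\hat u=0$ off $U$, doubling and (11) give $\langle\hat u^\delta\rangle_{B(y,R)}\le C\langle u^\delta\rangle_{4B'}\le Cm^\delta$. By (16), $\hat u\le C_0m$ a.e. in $B(y,\rho/8)$. Countably many such balls cover $X\setminus\frac32B'$.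

## Energy at low levels

Let $t_0=C_0m$ and
$$\psi(t)=\int_{\{\hat u<t\}}g_{\hat u}^p\,d\mu .$$

**Step 8: initial energy.** This supplies the starting value for the growth estimate:
$$\psi(t_0)\le Cm^p\rho^{-p}\mu(B'). \tag{18}$$
*Inside $\frac74B'$.* For $\frac74\rho\le a<a_1\le2\rho$ let $\eta$ be the cutoff that is $1$ on $B(x,a)$, vanishes off $B(x,a_1)$ and has $g_\eta\le(a_1-a)^{-1}$. Test the $Q$-quasisuperminimizing property in $U$ (Step 2) with $\varphi=\eta(t_0-\hat u)_+\in N^{1,p}_0(U)$. On $\{\hat u<t_0\}$, $\hat u+\varphi=(1-\eta)\hat u+\eta t_0$, so $g_{\hat u+\varphi}\le(1-\eta)g_{\hat u}+t_0g_\eta$. With $I(E)=\int_{E\cap\{\hat u<t_0\}}g_{\hat u}^p$,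
$$I(B(x,a))\le2^pQ\,I\big(B(x,a_1)\setminus B(x,a)\big)+2^pQ\,t_0^p(a_1-a)^{-p}\mu(2B'),$$
and (F4) on $[\frac74\rho,2\rho]$ gives $I(\frac74B')\le C\rho^{-p}t_0^p\mu(2B')$.

*Outside.* Cover $U\setminus\frac74B'$ by boundedly many balls $B(y,\rho/8)$ with $y\in U\setminus\frac74B'$. Then $B(y,\rho/4)\subset X\setminus\frac32B'$, and (14) with $h=0$ together with (17) gives
$$\int_{B(y,\rho/8)}g_{\hat u}^p\le C\rho^{-p}\int_{B(y,\rho/4)}\hat u^p\le C\rho^{-p}m^p\mu(B').$$
Finally $g_{\hat u}=0$ a.e. off $U$, because $\hat u=0$ there. Adding up, with doubling, gives (18).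

## The growth rate $t^{p-\delta}$ with no loss

**Step 9.** The level computation from the beginning becomes rigorous:
$$\psi(t)\le C\Big(\frac t{t_0}\Big)^{p-\delta}\psi(t_0)\qquad\text{for }t\ge t_0. \tag{19}$$

*Case $Q>1$.* For $t>t_0$ let
$$F_t(s)=(t/t_0)^{1-\beta}s\ \text{ on }[0,t_0],\qquad F_t(s)=t^{1-\beta}s^\beta\ \text{ on }[t_0,t],\qquad F_t(s)=s\ \text{ for }s\ge t.$$
The linear piece makes $F_t$ Lipschitz. As $F_t(s)\ge s$, $F_t(0)=0$ and $\hat u=0$ off $U$, the function $\varphi=F_t(\hat u)-\hat u$ belongs to $N^{1,p}_0(U)$ with *no cutoff*, and $\{\varphi\ne0\}=\{0<\hat u<t\}$. Since $g_{\hat u}=0$ a.e. on $\{\hat u=0\}$, Step 2 and (F1) give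
$$\psi(t)\le Q\Big(\frac t{t_0}\Big)^b\psi(t_0)+Q\beta^pt^bA(t),\qquad A(t)=\int_{\{t_0\le\hat u<t\}}\hat u^{-b}g_{\hat u}^p\,d\mu. \tag{20}$$
Let $J(t)=\int_{t_0}^ts^{b-1}A(s)\,ds$. By Tonelli's theorem,
$$bJ(t)=\int_{\{t_0\le\hat u<t\}}\hat u^{-b}g_{\hat u}^p\,(t^b-\hat u^b)\,d\mu=t^bA(t)-\big(\psi(t)-\psi(t_0)\big).$$
Substitute $\psi(t)=t^bA(t)-bJ(t)+\psi(t_0)$ in (20) and drop $\psi(t_0)\ge0$ on the left: $(1-Q\beta^p)t^bA(t)\le bJ(t)+Q(t/t_0)^b\psi(t_0)$. By (7), for every $t>t_0$,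
$$t^bA(t)\le(p-\delta)J(t)+C(t/t_0)^b\psi(t_0). \tag{21}$$
Since $tJ'(t)=t^bA(t)$ for a.e. $t$, this is a differential inequality for $J$:
$$\big(t^{-(p-\delta)}J(t)\big)'=t^{-(p-\delta)-1}\big(tJ'(t)-(p-\delta)J(t)\big)\le Ct_0^{-b}\psi(t_0)\,t^{b-(p-\delta)-1}.$$
As $b<p-\delta$, the right side is integrable at infinity. Since $J$ is absolutely continuous on bounded intervals and $J(t_0)=0$, integration from $t_0$ to $t$ gives $J(t)\le C(t/t_0)^{p-\delta}\psi(t_0)$. By $J\ge0$ and (21), $\psi(t)\le t^bA(t)+\psi(t_0)\le C(t/t_0)^{p-\delta}\psi(t_0)$.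

*Case $Q=1$.* Here $\delta=p-1$, $p-\delta=1$, $\beta=1$, and the power competitor degenerates to the identity; an infinitesimal test now works. Let $t>t_0$. For small $h>0$ let $F$ be piecewise linear with $F(0)=0$, slope $1+h(t-t_0)$ on $(0,t_0)$, slope $1-ht_0$ on $(t_0,t)$, and $F(s)=s$ for $s\ge t$; this fits, since $t_0(1+h(t-t_0))+(t-t_0)(1-ht_0)=t$. Then $F(s)>s$ on $(0,t)$, and the test $\varphi=F(\hat u)-\hat u\in N_0^{1,p}(U)$ gives
$$\psi(t)\le(1+h(t-t_0))^p\psi(t_0)+(1-ht_0)^p(\psi(t)-\psi(t_0)).$$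
Equality holds at $h=0$, so the right derivative at $h=0$ of the right-hand side is nonnegative: $(t-t_0)\psi(t_0)-t_0(\psi(t)-\psi(t_0))\ge0$, i.e. $\psi(t)\le(t/t_0)\psi(t_0)$.

## The weak-type estimates

**Step 10: the function.** Let $t\ge t_0$, choose $k>t$ and put $\hat u_t=\min\{\hat u,t\}$. By (18), (19) and $t_0=C_0m$,
$$\int_Xg_{\hat u_t}^p\,d\mu=\psi(t)\le Ct^{p-\delta}m^\delta\rho^{-p}\mu(B'). \tag{22}$$
By (11) and doubling, $\langle\hat u_t^p\rangle_{B'}\le t^{p-\delta}\langle u^\delta\rangle_{B'}\le Ct^{p-\delta}m^\delta$. Since $\hat u_t\in N^{1,p}(X)$ is globally defined, we may use (6) on $B'$ even if $\lambda B'\not\subset\Omega$. On $B'$ we have $\hat u=u_k$ with $k>t$, so $\{\hat u\ge t\}=\{u\ge t\}$ there up to a null set, and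
$$t\Big(\frac{\mu(B'\cap\{u\ge t\})}{\mu(B')}\Big)^{\frac1{\kappa p}}\le\langle\hat u_t^{\kappa p}\rangle_{B'}^{\frac1{\kappa p}}\le\langle\hat u_t^p\rangle_{B'}^{\frac1p}+C\rho\Big(\frac{\psi(t)}{\mu(\lambda B')}\Big)^{\frac1p}\le Ct^{1-\delta/p}m^{\delta/p}.$$
Raising to the power $\kappa p$, $\mu(B'\cap\{u\ge t\})\le C(m/t)^{\kappa\delta}\mu(B')$. For $0<t<t_0=C_0m$ this is trivial after enlarging $C$.

**Step 11: the gradient.** We split at a level $t$, chosen to balance the set $\{u\ge t\}$ against the energy below $t$. Let $\xi>0$. If $\xi\rho<m$, the claim is trivial (with $C\ge1$). Otherwise put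
$$t=m\Big(\frac{\xi\rho}m\Big)^{p/(p-\delta+\kappa\delta)}\ge m ,$$
and choose $k>\max\{t,t_0\}$. On $B'\cap\{u<t\}$ we have $\hat u=u$ and $g_u=g_{\hat u}$ a.e. So $\int_{B'\cap\{u<t\}}g_u^p\le\psi(t)\le Ct^{p-\delta}m^\delta\rho^{-p}\mu(B')$: for $t\ge t_0$ this is (22), and for $m\le t<t_0$ we use $\psi(t)\le\psi(t_0)\le Cm^p\rho^{-p}\mu(B')$ and $m\le t$. By Chebyshev's inequality and Step 10,
$$\frac{\mu(B'\cap\{g_u>\xi\})}{\mu(B')}\le\frac{\mu(B'\cap\{u\ge t\})}{\mu(B')}+\frac1{\xi^p\mu(B')}\int_{B'\cap\{u<t\}}g_u^p\le C\Big(\frac mt\Big)^{\kappa\delta}+C\,\frac{t^{p-\delta}m^\delta}{(\xi\rho)^p}.$$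
With $z=\xi\rho/m$, the first term is $Cz^{-\kappa\delta p/(p-\delta+\kappa\delta)}=Cz^{-q^*}$. The second is $Cz^{p(p-\delta)/(p-\delta+\kappa\delta)-p}=Cz^{-q^*}$ as well. Writing $t$ for $\xi\rho$ gives the second claim of Proposition 4. This proves Proposition 4, and hence (3). $\square$

## Optimality in $\mathbf R^n$

Let $n>p$, $\kappa=n/(n-p)$. Then $(n-p)/\delta=n/(\kappa\delta)$. Since $\kappa-1=p/(n-p)$,
$$q^*=\frac{\kappa\delta p}{p+(\kappa-1)\delta}=\frac{n\delta}{n-p+\delta},\qquad\text{so}\qquad\frac n{q^*}=\frac{n-p}\delta+1 .$$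
By (K3), $u=|x|^{(p-n)/\delta}=|x|^{-n/(\kappa\delta)}$ is $Q$-quasisuperharmonic in the unit ball, and $|\nabla u|$ is a constant times $|x|^{-n/q^*}$. For $f=|x|^{-n/q}$ on a ball centred at $0$, the set $\{f>t\}$ has measure $ct^{-q}$ for large $t$, and the decreasing rearrangement is $f^*(\tau)=c'\tau^{-1/q}$ for small $\tau$. Hence $\int_0\big(\tau^{1/q}f^*(\tau)\big)^a\frac{d\tau}\tau=\infty$ for every $a<\infty$: $f$ lies in weak $L^q$ but in no $L^{q,a}$ with $a<\infty$, in particular not in $L^q$. With $q=\kappa\delta$ for $u$ and $q=q^*$ for its gradient, both exponents in (3) are optimal, and the weak spaces cannot be replaced by smaller Lorentz spaces.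

Finally, for $s<\kappa\delta(Q,p)$ inequality (2) holds by Theorem 1 if $Q>1$ and by (K1) if $Q=1$, and for $s\ge\kappa\delta(Q,p)$ it fails by (K3). So in $\mathbf R^n$, $n>p$, (2) holds for all $Q$-quasisuperharmonic functions exactly when $0<s<\kappa\delta(Q,p)$, which completes the proof of Theorem 2. $\blacksquare$
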